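
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Holomorphic vertex algebras whose partition functions\\ are Siegel modular forms}


\begin{abstract}
A holomorphic vertex algebra $V$ of central charge $c$ has, for every $g\ge1$, a genus $g$ partition function, a section of $\lambda_g^{\otimes c/2}$ on the moduli space of stable curves. If $V$ is the lattice vertex algebra of an even, positive definite, unimodular form $Q$, it is the pull-back of the theta series of $Q$ under the Torelli morphism. We prove the converse, conjectured in \cite{MFO}: if $V$ is not such a lattice vertex algebra, then for all large $g$ the partition function is not the pull-back of a Siegel modular form. The proof shows that the partition functions determine the weight-one Lie algebra $V_1$ with its invariant form. We also give a version in which the bound on $g$ depends only on $c$.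
\end{abstract}

\section{The question and the answer}

\subsection{Partition functions}

A \emph{holomorphic vertex algebra} is a simple, rational, $C_2$-cofinite vertex operator algebra $V=\bigoplus_{n\ge0}V_n$ of CFT type (that is, $V_0=\mathbb C\mathbf 1$ with $\mathbf 1$ the vacuum vector) whose only irreducible module is $V$ itself. Rationality and $C_2$-cofiniteness are finiteness conditions; they enter below only through the existence and properties of the partition functions and through two theorems of Dong and Mason on $V_1$, quoted in Sections~\ref{sec:currents} and~\ref{sec:A}. The central charge $c$ of $V$ is a positive multiple of $8$. The basic examples are the lattice vertex algebras $V_Q$, where $Q$ is an even, positive definite, unimodular quadratic form of rank $c$. In this paper ``form of rank $c$'', when applied to $Q$, always means a form of this kind, and forms are taken up to isomorphism; there are finitely many of them for each $c$. We also write $Q$ for the underlying lattice.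

Let $\overline{\mathcal M}_g$ be the moduli space of stable curves of genus $g\ge1$ (for $g=1$ it stands for $\overline{\mathcal M}_{1,1}$), with Hodge line bundle $\lambda_g$. Let $\mathcal A_g^S$ be the Satake compactification of the moduli space of $g$-dimensional principally polarized abelian varieties, with Hodge line bundle $L_g$. Sections of $\lambda_g^{\otimes k}$ are \emph{Teichm\"uller modular forms}, and sections of $L_g^{\otimes k}$ are \emph{Siegel modular forms}, of degree $g$ and weight $k$. The Torelli morphism $j:\overline{\mathcal M}_g\to\mathcal A_g^S$ sends a curve to its jacobian, and $j^*L_g=\lambda_g$. A Teichm\"uller modular form $f$ of degree $g$ and weight $k$ is a \emph{pull-back} if $f=j^*F$ for some $F\in H^0(\mathcal A_g^S,L_g^{\otimes k})$. Below we write $\lambda_g^{c/2}$ and $L_g^{c/2}$ for tensor powers.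

Inserting the module $V$ at a marked point and descending along $\overline{\mathcal M}_{g,1}\to\overline{\mathcal M}_g$ gives the sheaf of coinvariants of $V$ on $\overline{\mathcal M}_g$. Because $V$ is holomorphic this sheaf is a line bundle, and it is identified with $\lambda_g^{c/2}$ compatibly with the clutching morphisms of the boundary. The \emph{genus $g$ partition function}
\[
1_g(V)\in H^0(\overline{\mathcal M}_g,\lambda_g^{c/2})
\]
is the class of the vacuum vector $\mathbf 1$. In genus one it is the modular form
\[
1_1(V)=\eta(\tau)^c q^{-c/24}\sum_{n\ge0}(\dim V_n)\,q^n=\prod_{n\ge1}(1-q^n)^c\ \sum_{n\ge0}(\dim V_n)\,q^n .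
\]
Thus genus one records only the dimensions of the spaces $V_n$; the higher genera also involve the multiplication.

For a lattice vertex algebra the answer is classical. Write $\Theta_{Q,g}\in H^0(\mathcal A_g^S,L_g^{c/2})$ for the degree $g$ theta series of $Q$. We use two known results.
\begin{itemize}
\item[\textbf{(F)}] (Freitag) For fixed $c$ there is $g_c>0$ such that for all $g\ge g_c$ the theta series $\Theta_{Q,g}$, one for each form $Q$ of rank $c$, form a basis of $H^0(\mathcal A_g^S,L_g^{c/2})$.
\item[\textbf{(T)}] For every form $Q$ of rank $c$ and every $g\ge1$, $1_g(V_Q)=j^*\Theta_{Q,g}$.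
\end{itemize}
By (T), the partition functions of $V_Q$ depend on a curve only through its jacobian. Does this property characterize lattice vertex algebras? In genus one it is no restriction, since a Teichm\"uller modular form of degree one is a modular form for $\mathrm{SL}_2(\mathbb Z)$, that is, a Siegel modular form of degree one. One expects a restriction in high genus, and the conjecture posed in \cite{MFO} says that for vertex algebras not coming from quadratic forms, and for $g$ big enough, the partition functions are not pull-backs. We prove it.

\begin{theorem}\label{thm:A}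
Let $V$ be a holomorphic vertex algebra of central charge $c$ which is not isomorphic to $V_Q$ for any even, positive definite, unimodular form $Q$. Then there is $g_0$ such that for every $g\ge g_0$ there is no $F\in H^0(\mathcal A_g^S,L_g^{c/2})$ with $1_g(V)=j^*F$.
\end{theorem}

The weight-one space $V_1$ is a Lie algebra under $[x,y]=x_{(0)}y$, with invariant symmetric form $\langle x,y\rangle$ defined by $x_{(1)}y=\langle x,y\rangle\mathbf 1$ (see Section~\ref{sec:currents}). The main step towards Theorem~\ref{thm:A} is the following.

\begin{theorem}\label{thm:B}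
If $V$ and $W$ are holomorphic vertex algebras of central charge $c$ and $1_g(V)=1_g(W)$ for all $g\ge1$, then $V_1\cong W_1$ as Lie algebras with invariant bilinear form.
\end{theorem}

Finally, the bound can be made independent of $V$.

\begin{theorem}\label{thm:C}
For each $c$ there is $G(c)$ such that for every $g\ge G(c)$ and every holomorphic $V$ of central charge $c$: if $1_g(V)=j^*F$ with $F$ a Siegel modular form, then $F=\Theta_{Q,g}$ and $V\cong V_Q$ for a unique form $Q$ of rank $c$. Moreover, for each $V$, if $1_{g+1}(V)$ is a pull-back, so is $1_g(V)$. The set of $g$ for which $1_g(V)$ is a pull-back is $\{1,2,\dots\}$ if $V$ is a lattice vertex algebra $V_Q$, and is contained in $\{1,\dots,G(c)-1\}$ otherwise.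
\end{theorem}

\subsection{The idea}

Write $V\sim W$ if $V$ and $W$ have the same central charge and $1_g(V)=1_g(W)$ for all $g\ge1$. Suppose that $1_g(V)$ is a pull-back for some large $g$. By (F) and (T) it is a linear combination of the $1_g(V_Q)$. We must show that for large $g$ this happens only if $V$ is a lattice vertex algebra, and we treat two cases.

First, suppose $V\not\sim V_Q$ for every $Q$. Here gluing helps: the family $g\mapsto1_g(V)$ is multiplicative under clutching of curves, and distinct multiplicative families are linearly independent in large genus, just as distinct characters of a group are. So $1_g(V)$ is not a combination of the $1_g(V_Q)$ for large $g$. This is Section~\ref{sec:independence}; it reduces Theorem~\ref{thm:A} to the case $V\sim V_Q$.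

Second, $V$ could have all its partition functions equal to those of a single $V_Q$. This case cannot be avoided: if $V\sim V_Q$, then every $1_g(V)$ is a pull-back, so the conjecture contains the assertion that $V\sim V_Q$ forces $V$ to be a lattice vertex algebra. We do not try to reconstruct $V$ from its partition functions. By Dong and Mason, $V$ is a lattice vertex algebra as soon as $V_1$ has Lie rank $c$, so Theorem~\ref{thm:B} suffices. To prove it we look at the coefficient of $p_1\cdots p_g$ in the expansion of $1_g(V)$ near a rational curve with $g$ nodes, where $p_1,\dots,p_g$ are the smoothing parameters of the nodes. It is built from correlation functions of elements of $V_1$ at $2g$ points of $\mathbb P^1$. When $g$ is divisible by $3$, we let these points collide in groups of three, and extract all scalars obtained by contracting copies of the structure tensor of $V_1$ along trivalent graphs with $2g/3$ vertices (Section~\ref{sec:currents}). Invariant theory shows that, because $V_1$ is reductive, these scalars determine $V_1$ (Section~\ref{sec:invariants}).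

\section{The properties of partition functions that are used}\label{sec:properties}

The following properties are part of the construction of $1_g(V)$ recalled above: invariance under gluing, the genus one formula, and the expansion in Schottky coordinates. We take them as given and spell them out.

\begin{itemize}
\item[\textbf{(M)}] For the clutching map $\xi:\overline{\mathcal M}_{g,1}\times\overline{\mathcal M}_{h,1}\to\overline{\mathcal M}_{g+h}$ one has $\xi^*\lambda_{g+h}=\lambda_g\boxtimes\lambda_h$ and
\[
\xi^*1_{g+h}(V)=1_g(V)\boxtimes1_h(V).
\]
On the right $1_g(V)$ denotes also its pull-back along $\overline{\mathcal M}_{g,1}\to\overline{\mathcal M}_g$ (for $g=1$ no pull-back is needed). This map is surjective and the spaces are reduced, so the pull-back is injective on sections.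

\item[\textbf{(G1)}] In genus one, near $q=0$ and in a frame which does not depend on $V$,
\[
1_1(V)=\prod_{n\ge1}(1-q^n)^c\sum_{n\ge0}(\dim V_n)q^n=1+(\dim V_1-c)\,q+\cdots .
\]
In particular, at the nodal curve $e\in\overline{\mathcal M}_{1,1}$, where $q=0$, the value $1_1(V)(e)$ is $1$ for every $V$.

\item[\textbf{(E)}] Let $a_1,b_1,\dots,a_g,b_g\in\mathbb C$ be distinct and $p_1,\dots,p_g$ small. Put $s_i=\frac{z-a_i}{z-b_i}$, a coordinate near $a_i$, and $t_i=\frac{z-b_i}{z-a_i}$, a coordinate near $b_i$. Gluing $\mathbb P^1$ to itself by $s_it_i=p_i$ for $i=1,\dots,g$ gives the curve uniformized by the Schottky group generated by the $\gamma_i$ with $\frac{\gamma_iz-a_i}{\gamma_iz-b_i}=p_i\frac{z-a_i}{z-b_i}$. In a frame of $\lambda_g^{c/2}$ depending only on $g$ and $c$ (built from normalized abelian differentials), on this curve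
\[
1_g(V)=\Phi_{g,c}(p;a,b)\sum_{n\in\mathbb N^g}C_n(V;a,b)\,p^n ,
\]
where $\Phi_{g,c}$ is an invertible power series in $p$ depending only on $g$ and $c$. The coefficient $C_n(V;a,b)$ is the genus-zero correlation function obtained by inserting, for each $i$, at $a_i$ and $b_i$ in the coordinates $s_i$ and $t_i$, the tensor in $V_{n_i}\otimes V_{n_i}$ inverse to the invariant bilinear form of $V$ normalized by $(\mathbf 1,\mathbf 1)=1$.
\end{itemize}

From (E) we use only one consequence: \emph{if $V$ and $W$ have central charge $c$ and $1_g(V)=1_g(W)$, then}
\begin{equation}\label{eq:Ecoeff}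
C_{(1,\dots,1)}(V;a,b)=C_{(1,\dots,1)}(W;a,b)\quad\text{\emph{for all distinct }}a_1,b_1,\dots,a_g,b_g .
\end{equation}

Genus one already separates many vertex algebras from the lattice ones. The weight-one space of $V_Q$ has dimension $c$ plus the number of vectors of norm $2$ in $Q$. So if $\dim V_1<c$, for instance if $V_1=0$, then the coefficient of $q$ in $1_1(V)$ is negative while that in $1_1(V_Q)$ is not, and $V\not\sim V_Q$ for every $Q$. The next section shows that this is enough for the conclusion of Theorem~\ref{thm:A} for such $V$.

\section{Independence of multiplicative families}\label{sec:independence}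

We first use (M) with one factor specialized to the nodal curve $e$.

\begin{lemma}\label{lem:reduction}
Let $W_1,\dots,W_r$ be holomorphic of central charge $c$ and $x_i\in\mathbb C$. If $\sum_ix_i1_{g+1}(W_i)=0$, then $\sum_ix_i1_g(W_i)=0$. Moreover $1_g(W)\ne0$ for all $g\ge1$ and all holomorphic $W$.
\end{lemma}

\begin{proof}
Restrict to $\overline{\mathcal M}_{g,1}\times\{e\}$. By (M) we get $\sum_ix_i1_g(W_i)\otimes1_1(W_i)(e)=0$ on $\overline{\mathcal M}_{g,1}$, and by (G1) the elements $1_1(W_i)(e)$ are all equal to the same nonzero element. Since pull-back to $\overline{\mathcal M}_{g,1}$ is injective, the first claim follows. If $1_g(W)=0$, then iterating the first claim with $r=1$ gives $1_1(W)=0$, which contradicts (G1).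
\end{proof}

To see why inequivalent families are independent, take two of them and suppose $x_11_g(W_1)+x_21_g(W_2)=0$ for all $g$, with $x_1,x_2\neq0$. Restricting the relation in genus $g+h$ to $\overline{\mathcal M}_{g,1}\times\{y\}$ multiplies $x_i$ by the number $1_h(W_i)(y)$. Subtracting $1_h(W_2)(y)$ times the original relation leaves $x_1\bigl(1_h(W_1)(y)-1_h(W_2)(y)\bigr)1_g(W_1)=0$. Hence $1_h(W_1)$ and $1_h(W_2)$ agree at every point, for every $h$, and $W_1\sim W_2$. The general case is the same argument, run on a relation of minimal support.

\begin{lemma}\label{lem:independence}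
Let $W_1,\dots,W_r$ be holomorphic of central charge $c$ and pairwise inequivalent for $\sim$. Then there is $g_1$ such that $1_g(W_1),\dots,1_g(W_r)$ are linearly independent for all $g\ge g_1$.
\end{lemma}

\begin{proof}
Let $R_g=\{x\in\mathbb C^r:\sum_ix_i1_g(W_i)=0\}$. By Lemma~\ref{lem:reduction}, $R_{g+1}\subset R_g$. These are subspaces of a finite-dimensional space, so there is $g_1$ with $R_g=R_\infty:=\bigcap_{m\ge1}R_m$ for all $g\ge g_1$. We must show $R_\infty=0$.

Let $x\in R_\infty$, let $h\ge1$, and let $y$ be a geometric point of $\overline{\mathcal M}_{h,1}$. Identify the fiber of $\lambda_h^{c/2}$ at $y$ with $\mathbb C$. For every $g$, restricting $\sum_ix_i1_{g+h}(W_i)=0$ to $\overline{\mathcal M}_{g,1}\times\{y\}$ and using injectivity of pull-back gives $\sum_ix_i\,1_h(W_i)(y)\,1_g(W_i)=0$. Hence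
\begin{equation}\label{eq:rescale}
\bigl(x_i\,1_h(W_i)(y)\bigr)_i\in R_\infty .
\end{equation}

Suppose $R_\infty\ne0$ and choose $0\ne x\in R_\infty$ with minimal support. Since no $1_g(W_i)$ vanishes identically, the support contains two distinct indices $i,j$. Since $W_i\not\sim W_j$, there is $h$ with $1_h(W_i)\neq1_h(W_j)$, and then a geometric point $y$ of $\overline{\mathcal M}_{h,1}$ at which their values differ. By \eqref{eq:rescale} the vector with $k$-th entry $x_k\bigl(1_h(W_k)(y)-1_h(W_i)(y)\bigr)$ lies in $R_\infty$. It is nonzero at $k=j$, and its support is contained in that of $x$ and does not contain $i$. This contradicts minimality.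
\end{proof}

\begin{proposition}\label{prop:reduction}
Let $V$ be holomorphic of central charge $c$, and suppose $V\not\sim V_Q$ for every form $Q$ of rank $c$. Then there is $g_0$ such that $1_g(V)$ is not a pull-back of a Siegel modular form for any $g\ge g_0$.
\end{proposition}

\begin{proof}
Let $W_1=V$, and let $W_2,\dots,W_r$ represent the $\sim$-classes of the finitely many $V_Q$. By Lemma~\ref{lem:independence} there is $g_1$ such that for $g\ge g_1$ the section $1_g(V)$ is not in the span of the $1_g(V_Q)$. By (T), $1_g(V_Q)=j^*\Theta_{Q,g}$, and by (F), for $g\ge g_c$ every Siegel modular form $F$ of degree $g$ and weight $c/2$ is a combination of the $\Theta_{Q,g}$. So $g_0=\max(g_1,g_c)$ works.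
\end{proof}

It remains to show that $V\sim V_Q$ implies that $V$ is a lattice vertex algebra.

\section{What the coefficient of $p_1\cdots p_g$ contains}\label{sec:currents}

Which part of the expansion (E) should one look at? The coefficient with $n=(1,\dots,1)$ involves only vectors of weight one, whose correlation functions on $\mathbb P^1$ are determined by the Lie algebra $V_1$ and its form. We now make this explicit.

\subsection{The Lie algebra $V_1$ and its form}

Write $Y(x,z)=\sum_mx_{(m)}z^{-m-1}$; for $x\in V_k$ the mode $x_{(m)}$ maps $V_n$ to $V_{n+k-m-1}$. Let $L(n)$ be the Virasoro modes. A bilinear form $(\cdot,\cdot)$ on $V$ is \emph{invariant} if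
\[
(Y(x,z)u,v)=\bigl(u,\,Y(e^{zL(1)}(-z^{-2})^{L(0)}x,z^{-1})v\bigr).
\]
Such a form is symmetric (Frenkel--Huang--Lepowsky), and by Li \cite{Li} the space of invariant forms is dual to $V_0/L(1)V_1$.

Let $V$ be holomorphic. Its contragredient $V'$ is an irreducible module, so $V'\cong V$, and such an isomorphism is the same as a nondegenerate invariant form on $V$. In particular $V_0/L(1)V_1\ne0$; since $V_0$ is one-dimensional, $L(1)V_1=0$, and the form is unique up to a scalar. As $L(0)$ is self-adjoint, $(V_m,V_n)=0$ for $m\ne n$, so the form is nondegenerate on each $V_n$ and we may normalize $(\mathbf 1,\mathbf 1)=1$. Because $L(1)V_1=0$, and $L(k)V_1=0$ for $k\ge2$ by weight, the elements of $V_1$ are primary of weight one.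

For $x,y\in V_1$ put $[x,y]=x_{(0)}y\in V_1$ and $x_{(1)}y=\langle x,y\rangle\mathbf 1\in V_0$; for $j\ge2$ one has $x_{(j)}y=0$ by weight. Skew-symmetry in a vertex algebra gives $[x,y]=-[y,x]$ (the correction term is $L(-1)$ applied to a multiple of $\mathbf 1$, hence zero) and $\langle x,y\rangle=\langle y,x\rangle$. The commutator formula reads
\begin{equation}\label{eq:comm}
\begin{aligned}
{}[x_{(m)},Y(y,w)]&=w^mY([x,y],w)+m\,w^{m-1}\langle x,y\rangle,\\
[x_{(m)},y_{(k)}]&=[x,y]_{(m+k)}+m\langle x,y\rangle\delta_{m+k,0}.
\end{aligned}
\end{equation}
Thus $V_1$ is a Lie algebra and $\langle\,,\rangle$ is an invariant symmetric form on it. Since $L(1)x=0$, comparing coefficients in the definition of invariance gives that the adjoint of $x_{(m)}$ is $-x_{(-m)}$. Hence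
\begin{equation}\label{eq:sign}
(x,y)=(x_{(-1)}\mathbf 1,y)=-(\mathbf 1,x_{(1)}y)=-\langle x,y\rangle ,
\end{equation}
and $\langle\,,\rangle$ is nondegenerate on $V_1$. Dong and Mason \cite{DM} proved that $V_1$ is reductive if $V$ is simple, rational, $C_2$-cofinite, self-dual and of CFT type; by $V'\cong V$ this applies here. It will matter in Section~\ref{sec:invariants}.

\subsection{Correlation functions on the sphere}

Let $\mathbf 1'$ be the functional on $V$ with $\mathbf 1'(\mathbf 1)=1$ and $\mathbf 1'(V_n)=0$ for $n>0$. For $x_1,\dots,x_N\in V_1$ let
\[
G(x_1,z_1;\dots;x_N,z_N)=\langle\mathbf 1',Y(x_1,z_1)\cdots Y(x_N,z_N)\mathbf 1\rangle .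
\]
This series converges for $|z_1|>\dots>|z_N|>0$ to a rational function, denoted by the same symbol; by locality it is symmetric under simultaneous permutations of the pairs $(x_i,z_i)$. It can be computed recursively. Write $x_{1(m)}$ for the modes of $x_1$. The functional $\mathbf 1'$ kills the image of $x_{1(m)}$ for $m<0$, since such a mode raises the weight. So only the modes with $m\ge0$ contribute in the first factor. They annihilate $\mathbf 1$, so we commute them to the right using \eqref{eq:comm}, and sum
\[
\sum_{m\ge0}z_1^{-m-1}w^m=\frac1{z_1-w},\qquad \sum_{m\ge0}m\,z_1^{-m-1}w^{m-1}=\frac1{(z_1-w)^2}.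
\]
The result is
\begin{equation}\label{eq:rec}
G(x_1,z_1;\dots;x_N,z_N)=\sum_{j\ge2}\Bigl[\frac{\langle x_1,x_j\rangle}{(z_1-z_j)^2}\,G(\widehat1,\widehat j)+\frac1{z_1-z_j}\,G(\widehat1;\,x_j\to[x_1,x_j])\Bigr],
\end{equation}
with $G(\emptyset)=1$. Here a hat means that the pair is omitted, and in the last term $x_j$ is replaced by $[x_1,x_j]$. In particular the only poles are at $z_i=z_j$.

The first cases are as follows. One-point functions vanish. For two points, $G(x,u_1;y,u_2)=\langle x,y\rangle/(u_1-u_2)^2$. For three points, write $u_{ij}=u_i-u_j$. Then \eqref{eq:rec}, together with $\langle y,[x,z]\rangle=-\langle[x,y],z\rangle$, gives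
\begin{equation}\label{eq:three}
G(x,u_1;y,u_2;z,u_3)=\frac{\langle[x,y],z\rangle}{u_{23}^2}\Bigl(\frac1{u_{12}}-\frac1{u_{13}}\Bigr)=\frac{\langle[x,y],z\rangle}{u_{12}u_{13}u_{23}} .
\end{equation}
So three is the smallest number of points that sees the bracket; since the form is nondegenerate, it sees all of it.

\subsection{The coefficient}

Let $n=\dim V_1$, let $(e_\alpha)$ be a basis of $V_1$ orthonormal for $\langle\,,\rangle$, and put
\[
P_g(V;a,b)=\sum_{\alpha_1,\dots,\alpha_g}G(e_{\alpha_1},a_1;e_{\alpha_1},b_1;\dots;e_{\alpha_g},a_g;e_{\alpha_g},b_g).
\]
This does not depend on the choice of orthonormal basis.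

\begin{lemma}\label{lem:coefficient}
$C_{(1,\dots,1)}(V;a,b)=\prod_i(a_i-b_i)^2\,P_g(V;a,b)$. Hence, for $V$ and $W$ of the same central charge, $1_g(V)=1_g(W)$ implies $P_g(V)=P_g(W)$.
\end{lemma}

\begin{proof}
By \eqref{eq:sign} the tensor inverse to $(\cdot,\cdot)$ on $V_1$ is $-\sum_\alpha e_\alpha\otimes e_\alpha$. An $x\in V_1$ is primary of weight one, so inserting it at $a_i$ in the coordinate $s_i$ is inserting $\bigl(\frac{ds_i}{dz}(a_i)\bigr)^{-1}x=(a_i-b_i)\,x$ in the coordinate $z-a_i$. In the same way, the coordinate $t_i$ at $b_i$ contributes $\bigl(\frac{dt_i}{dz}(b_i)\bigr)^{-1}=b_i-a_i$. The total factor for the $i$-th handle is $-(a_i-b_i)(b_i-a_i)=(a_i-b_i)^2$. The second claim follows from \eqref{eq:Ecoeff}.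
\end{proof}

In genus one, $P_1=n/(a_1-b_1)^2$, and the coefficient is $n=\dim V_1$, in agreement with (G1). In genus $g$, $P_g$ is a complicated rational function built from brackets and the form, but its leading behavior under suitable collisions is simple.

\subsection{Colliding points}

Suppose the $N$ points of a correlation function are divided into clusters, and each cluster is shrunk to a point at rate $\varepsilon$. Every contraction inside a cluster has a pole in $\varepsilon$, and contractions between clusters do not. So the dominant term should be the product of the correlation functions of the clusters.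

\begin{lemma}\label{lem:cluster}
Partition $N$ points into clusters labeled by $v$. Place point $k$ of cluster $v$ at $w_v+\varepsilon u_k$, with the $w_v$ distinct and the $u_k$ distinct within each cluster. Then
\[
\lim_{\varepsilon\to0}\varepsilon^NG(\text{all points})=\prod_vG(\text{points of cluster }v\text{, placed at the }u_k).
\]
\end{lemma}

\begin{proof}
We use induction on $N$, for all choices of elements of $V_1$ at the points; the case $N=0$ is trivial. An empty cluster contributes the factor $G(\emptyset)=1$. By symmetry of $G$ we may apply \eqref{eq:rec} to any point; we number it $1$, and let $v_0$ be its cluster.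

If $j$ is in $v_0$, then $z_1-z_j=\varepsilon(u_1-u_j)$, and the two terms for $j$ in \eqref{eq:rec} are
\[
\varepsilon^{-2}\frac{\langle x_1,x_j\rangle}{(u_1-u_j)^2}\,G_{N-2}\qquad\text{and}\qquad\varepsilon^{-1}\frac1{u_1-u_j}\,G_{N-1},
\]
where $G_{N-2}$ and $G_{N-1}$ are correlation functions of $N-2$ and $N-1$ of the points. After multiplication by $\varepsilon^N$ and by induction, they converge to the corresponding terms of \eqref{eq:rec} for the cluster $v_0$ alone, times $\prod_{v\ne v_0}G(v)$, where $G(v)$ denotes the factor of the cluster $v$. Summed over $j\in v_0$, these limits give the asserted product. (If $v_0$ consists of point $1$ only, the sum is empty and $G(v_0)=0$.)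

If $j$ is in another cluster, then $z_1-z_j$ tends to a nonzero number. After multiplication by $\varepsilon^N$ the two terms are $O(\varepsilon^2)\cdot\varepsilon^{N-2}G_{N-2}$ and $O(\varepsilon)\cdot\varepsilon^{N-1}G_{N-1}$. By induction $\varepsilon^{N-2}G_{N-2}$ and $\varepsilon^{N-1}G_{N-1}$ converge, so both terms tend to $0$.
\end{proof}

A cluster of one point contributes $0$, and a cluster of two points contributes only the form. So we use clusters of three. Let $f=f_V$ be the tensor with components
\[
f_{\alpha\beta\gamma}=\langle[e_\alpha,e_\beta],e_\gamma\rangle .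
\]
It is totally antisymmetric by invariance of the form, so it lies in $\Lambda^3\mathbb C^n$, which we identify with the space of antisymmetric tensors in $(\mathbb C^n)^{\otimes3}$.

The smallest case is genus $3$, with six points in two clusters: $a_e=w_1+\varepsilon u_e$ and $b_e=w_2+\varepsilon u_e$ for $e=1,2,3$ (Figure~\ref{fig:theta}). By Lemma~\ref{lem:cluster} and \eqref{eq:three},
\[
\lim_{\varepsilon\to0}\varepsilon^6P_3(V)=\sum_{\alpha,\beta,\gamma}G(e_\alpha,u_1;e_\beta,u_2;e_\gamma,u_3)^2=\frac{1}{(u_{12}u_{13}u_{23})^2}\sum_{\alpha,\beta,\gamma}f_{\alpha\beta\gamma}^2 .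
\]
Thus $1_3(V)$ determines $\sum f_{\alpha\beta\gamma}^2$, the contraction of two copies of $f$ along the graph with two vertices joined by three edges.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[dashed] (0,0) circle (1.15);
\draw[dashed] (5,0) circle (1.15);
\node at (0,-1.5) {near $w_1$};
\node at (5,-1.5) {near $w_2$};
\foreach \y/\k in {0.65/1,0/2,-0.65/3}{
\fill (0.25,\y) circle (1.6pt);
\fill (4.75,\y) circle (1.6pt);
\node[left] at (0.2,\y) {$a_\k$};
\node[right] at (4.8,\y) {$b_\k$};
}
\draw (0.25,0.65) .. controls (1.8,1.3) and (3.2,1.3) .. (4.75,0.65);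
\draw (0.25,0) -- (4.75,0);
\draw (0.25,-0.65) .. controls (1.8,-1.3) and (3.2,-1.3) .. (4.75,-0.65);
\end{tikzpicture}
\caption{Three handles in genus $3$. Each arc joins the two ends $a_e,b_e$ of a handle, which carry a common index. The ends collide in two clusters of three points. Each cluster gives one copy of the structure tensor $f$, and each arc one summed index, so the limit is a multiple of $\sum f_{\alpha\beta\gamma}^2$.}
\label{fig:theta}
\end{figure}

The same works for every trivalent graph. For a perfect matching $\mu$ of the set of half-edges $\{1,\dots,2k\}\times\{1,2,3\}$, let $I_\mu(f)$ be the complete contraction of $f^{\otimes2k}$ along $\mu$: each of the $3k$ pairs of $\mu$ receives a common index, summed over $1,\dots,n$. Each $I_\mu$ is an $O(n,\mathbb C)$-invariant polynomial on $\Lambda^3\mathbb C^n$, so $I_\mu(f_V)$ does not depend on the orthonormal basis.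

\begin{lemma}\label{lem:graphs}
Let $k\ge1$. Then $P_{3k}(V)$ determines $I_\mu(f_V)$ for all perfect matchings $\mu$ of $6k$ half-edges.
\end{lemma}

\begin{proof}
Number the pairs of $\mu$ by $e=1,\dots,3k$. If pair $e$ consists of $(v,i)$ and $(v',i')$, put $a_e=w_v+\varepsilon u_i$ and $b_e=w_{v'}+\varepsilon u_{i'}$, with $w_1,\dots,w_{2k}$ distinct and $u_1,u_2,u_3$ distinct. For small $\varepsilon\ne0$ these $6k$ points are distinct, also when $v=v'$. By symmetry of $G$ we may reorder the points by their clusters. Lemma~\ref{lem:cluster} and \eqref{eq:three} then turn each cluster into one copy of $f$ divided by $u_{12}u_{13}u_{23}$, while the summation over the $3k$ indices in $P_{3k}$ contracts these copies along $\mu$: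
\[
\lim_{\varepsilon\to0}\varepsilon^{6k}P_{3k}(V)=(u_{12}u_{13}u_{23})^{-2k}\,I_\mu(f_V).\qedhere
\]
\end{proof}

\section{From contractions to the Lie algebra}\label{sec:invariants}

We now know that $V\sim W$ implies $\dim V_1=\dim W_1=n$, by (G1), and $I_\mu(f_V)=I_\mu(f_W)$ for all $\mu$, by Lemmas~\ref{lem:coefficient} and~\ref{lem:graphs}. Does this give $V_1\cong W_1$?

\subsection{A normal form and the necklace graphs}

Let $\mathfrak g$ be a complex reductive Lie algebra of dimension $n$ with a nondegenerate invariant symmetric form $\langle\,,\rangle$. Write $\mathfrak g=\mathfrak z\oplus\bigoplus_s\mathfrak g_s$ with $\mathfrak z$ the center and $\mathfrak g_s$ simple. Each $\mathfrak g_s=[\mathfrak g_s,\mathfrak g_s]$ commutes with the other summands, so $\langle[x,y],z\rangle=\langle x,[y,z]\rangle=0$ for $x,y\in\mathfrak g_s$ and $z$ in another summand; the decomposition is orthogonal. The form on $\mathfrak g_s$ is therefore nondegenerate, and it is invariant, so it is a nonzero multiple $-\mu_s\kappa_s$ of the Killing form $\kappa_s$, with $\mu_s\in\mathbb C^*$.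

Choose a basis $(x_a)_{a\in I_s}$ of a compact real form of $\mathfrak g_s$, orthonormal for the positive definite form $-\kappa_s$. Then $[x_a,x_b]=\sum_dF^{(s)}_{abd}x_d$ with $F^{(s)}\in\Lambda^3\mathbb R^{I_s}$ real and totally antisymmetric. Fix square roots $\mu_s^{1/2}$. The vectors $e_a=\mu_s^{-1/2}x_a$, together with an orthonormal basis of $\mathfrak z$, form a $\langle\,,\rangle$-orthonormal basis of $\mathfrak g$, and in this basis
\begin{equation}\label{eq:normal}
f=\sum_sc_sF^{(s)},\qquad c_s=\mu_s^{-3/2}\mu_s=\mu_s^{-1/2},
\end{equation}
where the index sets $I_s$ are disjoint.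

The simplest contractions are the necklaces. Let $M_{\alpha\beta}=\sum_{\gamma,\delta}f_{\alpha\gamma\delta}f_{\beta\gamma\delta}$. In an orthonormal basis $\mathrm{ad}\,e_\alpha$ sends $e_\gamma$ to $\sum_\delta f_{\alpha\gamma\delta}e_\delta$, so the Killing form is $\kappa(e_\alpha,e_\beta)=\sum_{\gamma,\delta}f_{\alpha\delta\gamma}f_{\beta\gamma\delta}=-M_{\alpha\beta}$. Hence $M$ acts as $0$ on $\mathfrak z$ and as $1/\mu_s$ on $\mathfrak g_s$, and
\[
\mathrm{tr}\,M^k=\sum_s(\dim\mathfrak g_s)\,\mu_s^{-k}\qquad(k\ge1).
\]
Each $\mathrm{tr}\,M^k$ is a contraction $I_\mu$ of $2k$ copies of $f$, along a closed necklace in which double edges alternate with single ones; for $k=1$ it is the sum $\sum f_{\alpha\beta\gamma}^2$ found above.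

\begin{example}[forms without roots]\label{ex:noroots}
Suppose $Q$ has no vectors of norm $2$, and $V\sim V_Q$. Then $(V_Q)_1$ is abelian of dimension $c$, so $f_{V_Q}=0$. Therefore $\dim V_1=c$, and $\mathrm{tr}\,M^k=0$ for all $k\ge1$ for the reductive Lie algebra $\mathfrak g=V_1$. So $M$ is nilpotent, while its eigenvalue on each simple summand is $1/\mu_s\ne0$. Hence there are no simple summands, and $V_1$ is abelian of dimension $c$. Nondegenerate symmetric forms on complex spaces of equal dimension are isometric, so $V_1\cong(V_Q)_1$ with their forms. This proves the conclusion of Theorem~\ref{thm:B} for $V$ and $W=V_Q$.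
\end{example}

\begin{example}[necklaces are not enough]\label{ex:sixteen}
Let $c=16$, and consider $Q=E_8\oplus E_8$ and $Q'=D_{16}^+$. Their weight-one Lie algebras are $\mathfrak e_8\oplus\mathfrak e_8$ and $\mathfrak{so}_{32}$, both of dimension $496$, and on the Cartan subalgebras the form $\langle\,,\rangle$ is the one for which roots have norm $2$. On the Cartan subalgebra of a simple simply laced algebra with roots of norm $2$, $\kappa(h,h)=\sum_\alpha(\alpha,h)^2$ is invariant under the Weyl group, hence a multiple of $(h,h)$; taking the trace, the factor is $2\cdot\#\{\text{roots}\}/\mathrm{rank}$. It is $2\cdot240/8=60$ for $E_8$ and $2\cdot480/16=60$ for $D_{16}$. So $M=-60$ on both Lie algebras, and the dimension and all necklaces agree, although the Lie algebras are not isomorphic. Other graphs are needed to tell them apart.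
\end{example}

\subsection{All invariants are contractions}

The group $O(n,\mathbb C)$ acts on $\Lambda^3\mathbb C^n$, and changing the orthonormal basis moves $f_V$ in its orbit. The contractions $I_\mu$ span the invariants of this action.

\begin{lemma}\label{lem:FFT}
Let $J$ be an $O(n,\mathbb C)$-invariant homogeneous polynomial of degree $d\ge1$ on $\Lambda^3\mathbb C^n$. If $d$ is odd, then $J=0$. If $d=2k$, then $J$ is a linear combination of the $I_\mu$ with $\mu$ a perfect matching of $6k$ half-edges.
\end{lemma}

\begin{proof}
Composing with the $O(n,\mathbb C)$-equivariant projection $(\mathbb C^n)^{\otimes3}\to\Lambda^3\mathbb C^n$ extends $J$ to an invariant polynomial on $(\mathbb C^n)^{\otimes3}$. Its polarization is an invariant linear functional on $(\mathbb C^n)^{\otimes3d}$. By the first fundamental theorem for $O(n,\mathbb C)$ (Weyl), such a functional is a linear combination of complete contractions along perfect matchings of the $3d$ tensor factors. If $d$ is odd there are none. If $d=2k$, evaluating on $f^{\otimes 2k}$ expresses $J(f)$ through the $I_\mu(f)$.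
\end{proof}

\subsection{Closed orbits}

So $V\sim W$ implies that all $O(n,\mathbb C)$-invariant polynomials agree on $f_V$ and $f_W$. Invariant polynomials separate closed orbits, but not arbitrary ones, and this is a real obstacle.

\begin{remark}\label{rem:nilpotent}
Let $u_1,u_2,u_3$ be a basis of an isotropic subspace of $\mathbb C^6$ and let $f=u_1\wedge u_2\wedge u_3\ne0$. The bracket $[x,y]$ defined by $\langle[x,y],z\rangle=f(x,y,z)$ takes values in the span of the $u_i$, and $[u_i,y]=0$ since the $u_i$ are isotropic and mutually orthogonal. So double brackets vanish, and this is a nonabelian nilpotent Lie algebra with nondegenerate invariant form. Every $I_\mu(f)$ with $k\ge1$ is a sum of products of numbers $\langle u_i,u_j\rangle=0$. Thus no contraction distinguishes this Lie algebra from the abelian one of dimension~$6$.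
\end{remark}

For $V_1$ such examples are excluded by reductivity, through the Kempf--Ness theorem: if a complex reductive group $H$ with maximal compact subgroup $K$ acts linearly on a space with $K$-invariant Hermitian norm, and $\|\cdot\|^2$ restricted to the orbit $Hv$ is critical at $v$, then $Hv$ is closed.

\begin{lemma}\label{lem:closed}
Let $\mathfrak g$ be a complex reductive Lie algebra of dimension $n$ with nondegenerate invariant symmetric form. Its tensor $f\in\Lambda^3\mathbb C^n$, taken in an orthonormal basis, has closed $O(n,\mathbb C)$-orbit.
\end{lemma}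

\begin{proof}
The orbit does not depend on the orthonormal basis, so we may take $f=\sum_sc_sF^{(s)}$ as in \eqref{eq:normal}. Consider the group $SO(n,\mathbb C)$, with Lie algebra $\mathfrak{so}(n,\mathbb R)\oplus\sqrt{-1}\,\mathfrak{so}(n,\mathbb R)$ and maximal compact subgroup $SO(n,\mathbb R)$, and the standard Hermitian inner product $(\cdot,\cdot)$ on $\Lambda^3\mathbb C^n$, linear in the first argument. Directions in $\mathfrak{so}(n,\mathbb R)$ preserve the norm. For $A\in\mathfrak{so}(n,\mathbb R)$,
\[
\frac{d}{dt}\Big|_{t=0}\bigl\|e^{\sqrt{-1}\,tA}f\bigr\|^2=2\,\mathrm{Re}\Bigl(\sqrt{-1}\sum_{s,s'}c_s\overline{c_{s'}}\,(AF^{(s)},F^{(s')})\Bigr).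
\]
The terms with $s=s'$ vanish, because $A$ acts on $\Lambda^3\mathbb R^n$ by a real antisymmetric operator and $F^{(s)}$ is real. For $s\ne s'$, $A$ acts as a derivation, so $AF^{(s)}$ lies in the span of the $e_a\wedge e_b\wedge e_\gamma$ with $a,b\in I_s$ and $\gamma$ arbitrary. These are orthogonal to $\Lambda^3\mathbb R^{I_{s'}}\ni F^{(s')}$, because $I_s\cap I_{s'}=\emptyset$. So the derivative is zero, $f$ is a critical point, and by Kempf--Ness its $SO(n,\mathbb C)$-orbit is closed. The $O(n,\mathbb C)$-orbit is the union of this orbit and at most one translate of it, hence closed.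
\end{proof}

The $\mu_s$ may be arbitrary nonzero complex numbers here: no positivity of the form is used, only that the compact forms make each $F^{(s)}$ real and that the blocks $I_s$ are disjoint.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
From genus one, $\dim V_1=\dim W_1=n$. Choose orthonormal bases $(e_\alpha)$ of $V_1$ and $(e'_\alpha)$ of $W_1$. By Lemmas~\ref{lem:coefficient}, \ref{lem:graphs} and \ref{lem:FFT}, $f_V$ and $f_W$ take the same value under every homogeneous, hence every, $O(n,\mathbb C)$-invariant polynomial on $\Lambda^3\mathbb C^n$. Since $V_1$ and $W_1$ are reductive \cite{DM}, the orbits of $f_V$ and $f_W$ are closed by Lemma~\ref{lem:closed}. Disjoint closed invariant sets are separated by an invariant polynomial, because $O(n,\mathbb C)$ is reductive; so the two orbits coincide. Hence, after a change of the orthonormal basis $(e'_\alpha)$, we may assume $f_W=f_V$. Let $\varphi:V_1\to W_1$ be the linear isometry with $\varphi e_\alpha=e'_\alpha$. Then $\langle[\varphi x,\varphi y],\varphi z\rangle=\langle[x,y],z\rangle=\langle\varphi[x,y],\varphi z\rangle$ for all $x,y,z\in V_1$. As the form on $W_1$ is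 nondegenerate, $[\varphi x,\varphi y]=\varphi[x,y]$.
\end{proof}

\section{Recognizing lattice vertex algebras}\label{sec:A}

The Lie rank of a reductive Lie algebra is the dimension of a Cartan subalgebra. The theorem of Dong and Mason \cite{DM} that we use says: \emph{among holomorphic vertex operator algebras of central charge $c$, those isomorphic to $V_L$ for a positive definite even lattice $L$ \textup{(}then of rank $c$\textup{)} are exactly those for which the Lie rank of $V_1$ equals $c$.}

\begin{proposition}\label{prop:recognize}
Let $V$ be holomorphic of central charge $c$, and suppose $V_1\cong(V_Q)_1$ as Lie algebras for some form $Q$ of rank $c$. Then $V\cong V_{Q'}$ for some even, positive definite, unimodular form $Q'$ of rank $c$.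
\end{proposition}

\begin{proof}
We have $(V_Q)_1=\mathfrak h\oplus\bigoplus_{(\alpha,\alpha)=2}\mathbb Ce^\alpha$ with $\mathfrak h=Q\otimes\mathbb C$ abelian of dimension $c$, acting diagonalizably, with weight $\alpha\ne0$ on $e^\alpha$. So $\mathfrak h$ is its own centralizer, hence a Cartan subalgebra, and the Lie rank of $(V_Q)_1$ is $c$. Therefore $V_1$ has Lie rank $c$, and $V\cong V_L$ with $L$ an even positive definite lattice of rank $c$. The irreducible $V_L$-modules are indexed by $L^*/L$ (Dong, 1993). Since $V$ has only one irreducible module, $L^*=L$.
\end{proof}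

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $V$ not be isomorphic to any $V_Q$. If $V\sim V_Q$ for some $Q$, then $V_1\cong(V_Q)_1$ by Theorem~\ref{thm:B}, and $V\cong V_{Q'}$ for some $Q'$ by Proposition~\ref{prop:recognize}, a contradiction. So $V\not\sim V_Q$ for every $Q$, and Proposition~\ref{prop:reduction} gives $g_0$.
\end{proof}

\section{A bound depending only on the central charge}

The proof of Theorem~\ref{thm:A} gives no uniform $g_0$, for two reasons. The genus from which $1_g(V)$ is independent of the lattice partition functions depends on $V$, and the comparison of $V_1$ with $(V_Q)_1$ uses contractions of all degrees, hence all genera. Both obstacles can be removed. For the first, the multiplicative relations force a pull-back $1_g(V)$ to be a \emph{single} $1_g(V_Q)$, once the lattice partition functions are independent. For the second, finitely many contractions suffice, because rings of invariants are finitely generated (Hilbert).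

Here one more input is needed, to know that distinct lattices have inequivalent families: Codogni and Shepherd-Barron \cite{CSB} proved that if $Q\not\cong Q'$ are even, positive definite, unimodular forms of the same rank, then $j^*\Theta_{Q,g}\ne j^*\Theta_{Q',g}$ for some $g$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $Q_1,\dots,Q_N$ be the forms of rank $c$, and write $V_i=V_{Q_i}$.

\emph{Choice of $G(c)$.} By \cite{CSB} and (T) the $V_i$ are pairwise inequivalent for $\sim$. By Lemma~\ref{lem:independence} choose $h\ge g_c$ such that $1_m(V_1),\dots,1_m(V_N)$ are linearly independent for all $m\ge h$. Let $n_{\max}=\max_i\dim(V_i)_1$. By Hilbert's theorem choose $D$ such that for every $n\le n_{\max}$ the ring $\mathbb C[\Lambda^3\mathbb C^n]^{O(n,\mathbb C)}$ is generated in degrees $\le D$. Put $G(c)=\max(2h,\,3\lfloor D/2\rfloor)$.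

\emph{A pull-back is a single theta series.} Let $g\ge G(c)$ and $1_g(V)=j^*F$. By (F), $F=\sum_ia_i\Theta_{Q_i,g}$, so $1_g(V)=\sum_ia_i1_g(V_i)$. By Lemma~\ref{lem:reduction}, applied repeatedly to $V,V_1,\dots,V_N$,
\begin{equation}\label{eq:allm}
1_m(V)=\sum_ia_i1_m(V_i)\qquad\text{for all }m\le g.
\end{equation}
Restrict the identity for $m=g$ to $\overline{\mathcal M}_{h,1}\times\overline{\mathcal M}_{g-h,1}$; note that $g-h\ge h$. By (M), and by \eqref{eq:allm} for $m=h$ and $m=g-h$,
\[
\sum_ia_i\,1_h(V_i)\boxtimes1_{g-h}(V_i)=1_h(V)\boxtimes1_{g-h}(V)=\sum_{i,k}a_ia_k\,1_h(V_i)\boxtimes1_{g-h}(V_k).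
\]
The sections $1_h(V_i)\boxtimes1_{g-h}(V_k)$ are linearly independent. Indeed, suppose $\sum_{i,k}x_{ik}\,1_h(V_i)\boxtimes1_{g-h}(V_k)=0$. At each point $y$ of the first factor, independence of the $1_{g-h}(V_k)$ gives $\sum_ix_{ik}1_h(V_i)(y)=0$ for every $k$. Hence $\sum_ix_{ik}1_h(V_i)=0$, and all $x_{ik}$ vanish by independence of the $1_h(V_i)$.

So $a_ia_k=\delta_{ik}a_i$ for all $i,k$. Hence at most one $a_i$ is nonzero, and it equals $1$. Since $1_g(V)\ne0$, exactly one is nonzero. For this $i$ we have $F=\Theta_{Q_i,g}$ and $1_m(V)=1_m(V_i)$ for all $m\le g$.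

\emph{Identification of $V$.} Genus one gives $n:=\dim V_1=\dim(V_i)_1\le n_{\max}$. By Lemmas~\ref{lem:coefficient}, \ref{lem:graphs} and \ref{lem:FFT}, the homogeneous $O(n,\mathbb C)$-invariants of degree $2k$ with $3k\le g$ agree on $f_V$ and $f_{V_i}$, and those of odd degree vanish. Since $g\ge3\lfloor D/2\rfloor$, these include all invariants of degree between $1$ and $D$, hence a set of generators. So all invariants agree, and as in the proof of Theorem~\ref{thm:B}, $V_1\cong(V_i)_1$. By Proposition~\ref{prop:recognize}, $V\cong V_k$ for some $k$. Then $1_g(V_k)=1_g(V)=1_g(V_i)$, and as $g\ge h$, linear independence gives $k=i$. So $V\cong V_{Q_i}$. The form is unique, since isomorphic $V_i$ have equal partition functions and the $1_g(V_i)$ are linearly independent.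

\emph{Passing from $g+1$ to $g$.} Suppose $1_{g+1}(V)=j^*F$. Let $\pi:\overline{\mathcal M}_{g,1}\to\overline{\mathcal M}_g$ be the forgetful map (the identity if $g=1$), let $\iota:\mathcal A_g^S\to\mathcal A_{g+1}^S$ be the boundary inclusion, and let $\xi_e:\overline{\mathcal M}_{g,1}\to\overline{\mathcal M}_{g+1}$ be the map that attaches the nodal curve $e$. A boundary point of the Satake compactification records only the abelian part of a degenerating jacobian, and the nodal cubic contributes only a torus. So
\[
j\circ\xi_e=\iota\circ j\circ\pi .
\]
Moreover $\iota^*L_{g+1}\cong L_g$. Pulling $F$ back in the two ways, we see that $\pi^*j^*(\iota^*F)$ and $\xi_e^*1_{g+1}(V)=\pi^*1_g(V)\otimes1_1(V)(e)$ agree under some identification of the line bundles involved with $\pi^*\lambda_g^{c/2}$. Two such identifications differ by an invertible function on $\overline{\mathcal M}_{g,1}$, which is proper, connected and reduced, hence by a nonzero constant. By (G1) and injectivity of $\pi^*$, $1_g(V)$ is a nonzero multiple of $j^*(\iota^*F)$, hence a pull-back.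

\emph{The set of $g$.} For $V=V_Q$ all $1_g(V)$ are pull-backs by (T). If $V$ is not isomorphic to any $V_Q$, none is for $g\ge G(c)$, by the first part of the theorem.
\end{proof}

\begin{corollary}
Let $V$ be a holomorphic vertex algebra of central charge $c$. The following are equivalent:
\begin{itemize}
\item[(i)] $V\cong V_Q$ for some form $Q$ of rank $c$;
\item[(ii)] $1_g(V)$ is a pull-back of a Siegel modular form for all $g\ge1$;
\item[(iii)] $1_g(V)$ is a pull-back of a Siegel modular form for infinitely many $g$;
\item[(iv)] $1_g(V)$ is a pull-back of a Siegel modular form for at least one $g\ge G(c)$.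
\end{itemize}
Moreover, if $1_g(V)=1_g(V_Q)$ for at least one $g\ge G(c)$, then $V\cong V_Q$.
\end{corollary}

\begin{proof}
(i)$\Rightarrow$(ii) is (T), (ii)$\Rightarrow$(iii)$\Rightarrow$(iv) is immediate, and (iv)$\Rightarrow$(i) is Theorem~\ref{thm:C}. For the last claim, apply Theorem~\ref{thm:C} with $F=\Theta_{Q,g}$. It gives $V\cong V_{Q'}$ with $\Theta_{Q',g}=\Theta_{Q,g}$. Since $g\ge G(c)\ge g_c$, theta series of non-isomorphic forms are linearly independent by (F), so $Q'\cong Q$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{CSB} G.~Codogni and N.~Shepherd-Barron, \emph{The non-existence of stable Schottky forms}, Compositio Math. \textbf{150} (2014).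

\bibitem{DM} C.~Dong and G.~Mason, \emph{Rational vertex operator algebras and the effective central charge}, IMRN 2004.

\bibitem{Li} H.~Li, \emph{Symmetric invariant bilinear forms on vertex operator algebras}.

\bibitem{MFO} \emph{Moduli Spaces And Modular Forms (Hybrid Meeting)}, \url{https://publications.mfo.de/bitstream/handle/mfo/3844/OWR_2021_06.pdf?sequence=4&isAllowed=y}

\end{thebibliography}

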